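
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{question}{Question}

\title{Partial commutations and the largest positive variety\\ avoiding $(ab)^*$}


\begin{abstract}
Let $W$ be the largest positive variety of languages that does not contain
$(ab)^*$. We show that if the dependence graph of a partial commutation $I$
consists of a clique and isolated vertices, then the $I$-closure of every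
language of $W$ is regular. The proof is elementary: in a language of $W$ one
can change the number of occurrences of a single letter, up or down by a fixed
period, without disturbing the order of the other letters, as soon as this
letter occurs often enough. Using two classical theorems on trace languages we
then determine all partial commutations with this property: the $I$-closure of
every language of $W$ is regular if and only if the graph of $I$ has no induced
$4$-cycle.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $A$ be a finite alphabet. A \emph{partial commutation} on $A$ is a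
symmetric, irreflexive relation $I\subseteq A\times A$. Let $\sim_I$ be the
congruence on $A^*$ generated by the relations $ab\sim_I ba$ for $(a,b)\in I$.
The \emph{$I$-closure} of a language $L\subseteq A^*$ is
\[
[L]_I=\{u\in A^* : u\sim_I v\text{ for some }v\in L\}.
\]
The complement $D=A^2\setminus I$ is the \emph{dependence relation}. We view
$(A,I)$ and $(A,D)$ as graphs on the vertex set $A$, ignoring the loops of $D$.

The closure of a regular language need not be regular. In the simplest example
$A=\{a,b\}$ and $a$, $b$ commute: then $[(ab)^*]_I$ consists of all words with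
as many $a$'s as $b$'s. It is natural to ask what remains true for classes of
regular languages from which this one example is banned. The right kind of
class is the following. A \emph{positive variety of languages} $\mathcal V$
assigns to each finite alphabet $A$ a class $\mathcal V(A^*)$ of regular
languages of $A^*$; each $\mathcal V(A^*)$ is closed under finite union, finite
intersection and left and right quotients, and the assignment is closed under
inverses of monoid morphisms between free monoids. (Complementation is not
required. Nothing below depends on whether $\emptyset$ and $A^*$ are required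
to belong to $\mathcal V(A^*)$.) Let
\[
W\ \text{ be the largest positive variety of languages that does not contain }
(ab)^*,
\]
where $(ab)^*$ is a language over $\{a,b\}$ and $a\neq b$. Since renaming
letters is the inverse of a morphism, the choice of $a$ and $b$ is irrelevant.
That $W$ is the largest such variety means that $W$ does not contain $(ab)^*$
and that every positive variety not contained in $W$ contains $(ab)^*$.

Call $I$ \emph{transitive} if $(a,b),(b,c)\in I$ and $a\neq c$ imply
$(a,c)\in I$; equivalently, every connected component of $(A,I)$ is a clique,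
so that $A^*/{\sim_I}$ is a free product of free commutative monoids. The
following facts are known: $W$ is closed under $I$-closure when $I$ is the
full commutation $\{(a,b)\in A^2: a\neq b\}$; and if $I$ is transitive and
$L\in W(A^*)$, then $[L]_I$ is regular. The following question is taken from
\cite{RLPC}.

\begin{question}
If $D$ consists of a single clique and some isolated vertices, and if $L$ is in
$W$, is $[L]_I$ regular?
\end{question}

The hypothesis means that there is a set $B\subseteq A$ of pairwise dependent
letters such that every letter of $C=A\setminus B$ commutes with every other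
letter of $A$. Then $A^*/{\sim_I}$ is the direct product $B^*\times\mathbb N^C$.
If $C=\emptyset$, then $[L]_I=L$; if $|B|\le 1$, then $I$ is the full
commutation. The first case not covered by these remarks and the facts above
has three letters, $B=\{a,b\}$ and $C=\{c\}$. An equivalence class is then
a pair consisting of a word $u\in\{a,b\}^*$ and a number $n$ of $c$'s, and the
pair belongs to $[L]_I$ if some way of inserting $n$ letters $c$ into $u$ gives
a word of $L$. For the language $((a\cup b)c)^*$ this forces $n=|u|$. But
this language is just $(ab)^*$ in disguise, and it is not in $W$. One may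
therefore hope that a language of $W$ can control $n$ only up to a threshold
and a period, uniformly in $u$. This is what happens.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $B\subseteq A$ consist of pairwise dependent letters, and let every letter
of $C=A\setminus B$ commute with every other letter of $A$. If $L\in W(A^*)$,
then $[L]_I$ is regular.
\end{theorem}

So the answer to the question is yes. More generally, we determine all partial
commutations for which the conclusion holds.

\begin{theorem}\label{thm:B}
For a partial commutation $I$ on $A$ the following are equivalent: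
\begin{enumerate}
\item[\textup{(1)}] $[L]_I$ is regular for every $L\in W(A^*)$;
\item[\textup{(2)}] there are no four distinct letters $a,b,c,d$ with
$(a,b),(c,d)\in D$ and $(a,c),(a,d),(b,c),(b,d)\in I$.
\end{enumerate}
\end{theorem}

Condition (2) says that $(A,D)$ has no induced pair of disjoint edges, or that
$(A,I)$ has no induced $4$-cycle (the cycle is $a,c,b,d$). It holds in the
situation of Theorem~\ref{thm:A}, where all edges of $(A,D)$ lie in the clique
$B$, and it holds for transitive $I$, since $(a,c),(c,b)\in I$ would give
$(a,b)\in I$. When $(A,D)$ is a disjoint union of cliques, it says exactly that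
at most one clique has two or more vertices. It also covers cases of neither
kind, such as the path $a - b - c - d$ as graph $(A,D)$: this is not a clique
with isolated vertices, and $I$ is not transitive, since $(c,a),(a,d)\in I$ and
$(c,d)\notin I$.

Finally, if $I\neq\emptyset$, then $W$ is the best possible class in all these
cases.

\begin{corollary}\label{cor:C}
Let $I\neq\emptyset$ satisfy condition \textup{(2)} of Theorem~\ref{thm:B}, and
let $\mathcal V$ be any positive variety of languages. Then $[L]_I$ is regular
for all $L\in\mathcal V(A^*)$ if and only if $\mathcal V\subseteq W$.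
\end{corollary}

\subsection{The idea}

The heart of the matter is Lemma~\ref{lem:pump}: if $w$ belongs to
$L\in W(A^*)$ and contains many $c$'s, then the number of $c$'s can be changed
by $+p$ and by $-p$ while $w$ stays in $L$ and the word obtained by erasing the
$c$'s stays the same. Ramsey's theorem supplies a stretch
$(y_1c)(y_2c)\cdots(y_mc)$ of $w$ in which all $y_k$ have the same value in the
syntactic monoid. We want to rearrange it, using the same $y_k$ in the same
order but a different number of $c$'s, with a result that is no worse for
membership in $L$. Suppose that the number of $c$'s could not be increased in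
this way. Then every pattern of $y$'s and $c$'s that is no worse than $yc$
would contain at least as many $y$'s as $c$'s. Patterns that, in addition, are
no worse than $cy$ when $y$ and $c$ are exchanged would contain equally many of
both. They form a balanced regular language, from which we shall extract
$(ab)^*$ itself by the operations of a positive variety
(Lemma~\ref{lem:weight}). Decreasing the number of $c$'s is reduced to
increasing it by exchanging the roles of $y$ and $c$.

Section~\ref{sec:order} recalls the syntactic order and gives a test for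
membership in $W$. Section~\ref{sec:three} looks at three letters.
Sections~\ref{sec:weight} and~\ref{sec:pump} contain the two lemmas, and
Section~\ref{sec:A} proves Theorem~\ref{thm:A}. Sections~\ref{sec:suff}
and~\ref{sec:nec} prove the two directions of Theorem~\ref{thm:B}, and
Section~\ref{sec:opt} proves the corollary. Theorem~\ref{thm:A} and the
implication $(2)\Rightarrow(1)$ use of $W$ only that it is a positive variety
without $(ab)^*$; its maximality enters for $(1)\Rightarrow(2)$ and for the
corollary.

\section{The syntactic order and a membership test}\label{sec:order}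

\subsection{Notation}

The empty word is denoted by $1$. For a word $w$, $|w|_c$ is the number of
occurrences of the letter $c$, $\mathrm{alph}(w)$ is the set of letters
occurring in $w$, and $\pi_B$ is the morphism that erases all letters outside
$B$. Quotients are written
$\alpha^{-1}L\beta^{-1}=\{w:\alpha w\beta\in L\}$. A regular language has only
finitely many of them.

For a regular language $L\subseteq A^*$ and $u,v\in A^*$ write
\[
u\preceq_L v \quad\text{if}\quad
\alpha v\beta\in L\ \Rightarrow\ \alpha u\beta\in L
\quad\text{for all }\alpha,\beta\in A^* .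
\]
Thus $u\preceq_L v$ means that $v$ may be replaced by $u$ inside words of $L$:
\emph{going down keeps us in $L$}. The syntactic congruence of $L$ identifies
$u$ and $v$ when $u\preceq_L v$ and $v\preceq_L u$. The quotient is the
syntactic monoid $M$, which is finite, and the quotient map
$\varphi:A^*\to M$ is the syntactic morphism. The relation $\preceq_L$ induces
a partial order on $M$ that is compatible with multiplication:
$\varphi(u)\le\varphi(v)$ if and only if $u\preceq_L v$.

\begin{lemma}\label{lem:down}
Let $L\in W(A^*)$ have syntactic morphism $\varphi:A^*\to M$, let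
$\tau:B^*\to M$ be a morphism, where $B$ is a finite alphabet, and let
$m\in M$. Then $\{v\in B^*:\tau(v)\le m\}$ either is equal to $B^*$ or belongs
to $W(B^*)$.
\end{lemma}

\begin{proof}
Since $\varphi$ is onto, there are a morphism $\sigma:B^*\to A^*$ with
$\varphi\circ\sigma=\tau$ and a word $u$ with $\varphi(u)=m$. By the definition
of the order,
\[
\{v:\tau(v)\le m\}=\bigcap_{(\alpha,\beta)\,:\,\alpha u\beta\in L}
\sigma^{-1}\bigl(\alpha^{-1}L\beta^{-1}\bigr).
\]
Only finitely many different languages occur on the right, and each belongs to
$W(B^*)$. If there are none, the set is $B^*$; otherwise it belongs to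
$W(B^*)$.
\end{proof}

\subsection{The language \texorpdfstring{$(ab)^*$}{(ab)*} and its monoid}

Let $U$ be the syntactic monoid of $(ab)^*\subseteq\{a,b\}^*$. It is
\[
U=\{1,a,b,ab,ba,0\},\qquad aba=a,\quad bab=b,\quad aa=bb=0 .
\]
The classes of $1,a,b,ab,ba$ are $\{1\}$, $(ab)^*a$, $b(ab)^*$, $(ab)^+$,
$(ba)^+$, and $0$ is the class of the words with a factor $aa$ or $bb$, that
is, of the words that are not factors of words of $(ab)^*$. The nonzero
idempotents are $1,ab,ba$, and the squares of the other elements are $0$.

The ban on $(ab)^*$ is not a ban on its complement. To see this we need a way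
of showing that a language is in $W$. Consider the following two words over
$\{x,y\}$:
\[
P=xyxy,\qquad Q=PxP=xyxy\,x\,xyxy .
\]

\begin{lemma}\label{lem:test}
Let $L\subseteq A^*$ be regular, and suppose that
$\sigma(Q)\preceq_L\sigma(P)$ for every morphism $\sigma:\{x,y\}^*\to A^*$.
Then $L\in W(A^*)$.
\end{lemma}

\begin{proof}
For each alphabet $B$ let $\mathcal V_0(B^*)$ consist of $\emptyset$, $B^*$ and
all finite unions of finite intersections of languages
$\sigma^{-1}(\alpha^{-1}L\beta^{-1})$, where $\sigma:B^*\to A^*$ is a morphism
and $\alpha,\beta\in A^*$. These are regular languages. Their class is closed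
under finite union and intersection. Quotients and inverse morphisms commute
with unions and intersections, and
\[
u^{-1}\sigma^{-1}(\alpha^{-1}L\beta^{-1})w^{-1}
=\sigma^{-1}\bigl((\alpha\sigma(u))^{-1}L\,(\sigma(w)\beta)^{-1}\bigr),\qquad
\tau^{-1}\sigma^{-1}(K)=(\sigma\circ\tau)^{-1}(K).
\]
So $\mathcal V_0$ is a positive variety. It contains $L$ (take $\sigma$ the
identity and $\alpha=\beta=1$). By hypothesis, if
$P\in\sigma^{-1}(\alpha^{-1}L\beta^{-1})$, then $Q$ belongs to this language as
well. Hence every language of $\mathcal V_0(\{x,y\}^*)$ that contains $P$ also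
contains $Q$. Now $P\in(xy)^*$, but $Q\notin(xy)^*$ because $Q$ has odd length.
So $(xy)^*\notin\mathcal V_0(\{x,y\}^*)$, and $\mathcal V_0\subseteq W$ by
maximality of $W$.
\end{proof}

The words $P$ and $Q$ are chosen so that $U$ can separate them only by sending
$Q$ to $0$. The prefix $P$ of $Q$ makes sure that $Q$ goes to $0$ whenever $P$
does, and because of the factor $xx$ it also goes to $0$ when $x$ goes to $a$
or $b$.

\begin{lemma}\label{lem:U}
Let $\mu:\{x,y\}^*\to U$ be a morphism with $\mu(Q)\neq0$. Then $e=\mu(P)$ is a
nonzero idempotent, $\mu(x),\mu(y)\in\{1,e\}$, and $\mu(Q)=e$.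
\end{lemma}

\begin{proof}
Since $P$ and $xx$ are factors of $Q$, we have $\mu(xy)^2\ne0$ and
$\mu(x)^2\neq0$. So $\mu(x)$ and $\mu(xy)$ belong to $\{1,ab,ba\}$. In
particular $\mu(xy)$ is idempotent, and $\mu(xy)=\mu(P)=e$. If $\mu(x)=1$, then
$\mu(y)=e$. Let $\mu(x)=ab$. The products $ab\cdot g$ for
$g=1,a,b,ab,ba,0$ are $ab,a,0,ab,0,0$; among these only $ab$ lies in
$\{1,ab,ba\}$, so $e=ab$ and $\mu(y)\in\{1,ab\}$. The case $\mu(x)=ba$ follows
by exchanging $a$ and $b$. Finally $\mu(Q)=e\,\mu(x)\,e=e$.
\end{proof}

\begin{proposition}\label{prop:K}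
The language $K=\{a,b\}^*\setminus(ab)^*$ belongs to $W(\{a,b\}^*)$.
\end{proposition}

\begin{proof}
Let $\lambda:\{a,b\}^*\to U$ be the syntactic morphism of $(ab)^*$, and let
$\sigma:\{x,y\}^*\to\{a,b\}^*$ be a morphism. If $\lambda(\sigma(Q))=0$, then
$\alpha\sigma(Q)\beta\in K$ for all $\alpha,\beta$, so $\sigma(Q)\preceq_Kv$ for
every $v$. Otherwise $\lambda(\sigma(Q))=\lambda(\sigma(P))$ by
Lemma~\ref{lem:U} applied to $\lambda\circ\sigma$. Then $\sigma(P)$ and
$\sigma(Q)$ can replace each other in words of $(ab)^*$, hence in words of $K$.
In both cases $\sigma(Q)\preceq_K\sigma(P)$, and Lemma~\ref{lem:test} applies.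
\end{proof}

\section{Three letters}\label{sec:three}

This section only illustrates the method. Let $A=\{a,b,c\}$, where $c$ commutes
with $a$ and $b$, and $a,b$ are dependent. We have $u\sim_Iv$ if and only if
$\pi_{\{a,b\}}(u)=\pi_{\{a,b\}}(v)$ and $|u|_c=|v|_c$. So everything depends on
the regular languages
\[
K_n=\{\pi_{\{a,b\}}(w): w\in L,\ |w|_c=n\}\qquad(n\ge 0),
\]
and $[L]_I$ is regular as soon as the sequence $K_0,K_1,K_2,\dots$ is ultimately
periodic. We must therefore change the number of $c$'s in a word of $L$
\emph{without moving the letters $a$ and $b$ past each other}.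

Consider $L_1=((a\cup b)c)^*$ and its complement $L_2$. Let
$\delta:A^*\to\{a,b\}^*$ be the morphism $a,b\mapsto a$, $c\mapsto b$. Then
$L_1=\delta^{-1}((ab)^*)$ and $L_2=\delta^{-1}(K)$ with $K$ as in
Proposition~\ref{prop:K}. For $L_1$ we have $K_n=\{a,b\}^n$, and this sequence
is not ultimately periodic. There is no contradiction: $L_1\notin W(A^*)$,
because the inverse image of $L_1$ under the morphism $a\mapsto a$,
$b\mapsto c$ is $(ab)^*$.

On the other hand $L_2\in W(A^*)$. As $\delta$ is onto, the syntactic monoid of
$L_2$ is $U$, and $\varphi(w)$ is the class of $\delta(w)$. In the order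
belonging to $L_2$, the element $0$ is the smallest, since a word of value $0$
is in $L_2$ in every context. Take a block $(y_1c)(y_2c)(y_3c)$ with
$y_1,y_2,y_3\in\{a,b\}$. Its value is $ab$. The words
\[
y_1cc\,(y_2c)(y_3c)\qquad\text{and}\qquad y_1y_2c\,(y_3c)
\]
have value $0\le ab$, because their images under $\delta$ contain $bb$ and
$aa$, respectively. So either of them may replace the block inside any word of
$L_2$. The letters $y_1,y_2,y_3$ appear in the same order as before, but there
are now $4$, respectively $2$, letters $c$. Note that the values are different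
from that of the block: it is the order that makes this work.

In these replacements a word $v$ over $\{a,b\}$ ($v=abb$ or $v=aab$), whose
value is below that of $ab$, is completed by copies of $ab$ until it has three
$a$'s; then the letters $a$ are replaced by $y_1,y_2,y_3$ and the letters $b$
by $c$. What counts is that $v$ has unequal numbers of $a$'s and $b$'s. For a
general $L\in W(A^*)$ we must show that such words $v$ exist
(Section~\ref{sec:weight}) and find blocks in which the words $y_k$, now
arbitrary, have the same value (Section~\ref{sec:pump}).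

\section{The weight lemma}\label{sec:weight}

For $v\in\{a,b\}^*$ and elements $s,t$ of a monoid $M$, let $v(s,t)\in M$ be the
value of $v$ under $a\mapsto s$, $b\mapsto t$. Let $\bar v$ be $v$ with $a$ and
$b$ exchanged, so that $\bar v(s,t)=v(t,s)$. The \emph{weight} of $v$ is
\[
\mathrm{wt}(v)=|v|_a-|v|_b .
\]

\begin{lemma}\label{lem:weight}
Let $L\in W(A^*)$ have ordered syntactic monoid $M$, and let $s,t\in M$ be such
that $st$ and $ts$ are idempotent. Then there are words $v^+,v^-\in\{a,b\}^*$
with
\[
v^+(s,t)\le st,\quad v^-(s,t)\le st,\qquad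
|v^+|_b>|v^+|_a,\qquad |v^-|_b<|v^-|_a .
\]
\end{lemma}

For $(ab)^*$, which is not in $W$, the conclusion fails. In its syntactic
monoid $U$, with $s=a$, $t=b$, the set of all $v$ with $v(s,t)\le st$ is
$(ab)^*$: the empty context shows that such a $v$ lies in $(ab)^*$, and
conversely $\alpha ab\beta\in(ab)^*$ implies $\alpha,\beta\in(ab)^*$ and hence
$\alpha v\beta\in(ab)^*$ for $v\in(ab)^*$. The proof shows that every failure
leads back to $(ab)^*$. The mechanism is already visible in the following
example.

\begin{example}\label{ex:dyck}
Let $G_0$ be the set of words of weight $0$ all of whose prefixes have weight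
$0$, $1$ or $2$. This is a regular language of words of weight $0$, but it is
much larger than $(ab)^*$. The largest weight of a factor is $2$, attained by
the factor $aa$ of $aabb$. Let us look only at steps of this maximal size: put
$\rho(a)=aa$ and $\rho(b)=bb$. The prefixes of a word $\rho(z)\in G_0$ of even
length have weight $0$ or $2$, so $a$ and $b$ must alternate in $z$, beginning
with $a$, and weight $0$ makes $z$ end with $b$ if it is not empty. Thus
$\rho^{-1}(G_0)=(ab)^*$. With steps of size $1$ nothing would be gained.
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:weight}]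
\emph{Existence of $v^+$.} Put
\[
E=\{v: v(s,t)\le st\},\qquad E'=\{v: v(t,s)\le ts\},
\]
and suppose for contradiction that $\mathrm{wt}(v)\ge0$ for all $v\in E$. This
is only a one-sided bound; the set $E'$ gives the opposite bound. Indeed, if
$v\in E'$, then
\[
(a\bar vb)(s,t)=s\,v(t,s)\,t\le s\,ts\,t=(st)^2=st ,
\]
so $a\bar vb\in E$ and $0\le\mathrm{wt}(a\bar vb)=-\mathrm{wt}(v)$. Hence every
word of
\[
G_0=E\cap E'
\]
has weight $0$. Since $b\notin E$ (its weight is $-1$) and $a\notin E'$ (its
weight is $1$), neither $E$ nor $E'$ is all of $\{a,b\}^*$, and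
Lemma~\ref{lem:down} gives $E,E'\in W(\{a,b\}^*)$. So
$G_0\in W(\{a,b\}^*)$. We also note that $ab\in G_0$, and that $v\in G_0$
implies $v^n\in G_0$ for all $n\ge1$, because $(st)^n=st$ and $(ts)^n=ts$.

\emph{Factors have bounded weight.} Let $u,u'$ be prefixes of words of $G_0$
with $u^{-1}G_0=u'^{-1}G_0$. This set contains some $z$, and
$\mathrm{wt}(uz)=0=\mathrm{wt}(u'z)$, so $\mathrm{wt}(u)=\mathrm{wt}(u')$. As
$G_0$ has finitely many quotients, prefixes of words of $G_0$ take only
finitely many weights. The weight of a factor is a difference of two such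
weights. Let $h$ be the maximal weight of a factor of a word of $G_0$. Then
$h\ge1$, because $a$ is a factor of $ab\in G_0$. Moreover
\begin{equation}\label{eq:bound}
-h\le \mathrm{wt}(z)\le h\quad\text{for every factor } z\text{ of a word of } G_0 .
\end{equation}
The upper bound is the definition of $h$. For the lower bound let
$u=u_1zu_2\in G_0$. Then $uu=u_1z(u_2u_1)zu_2\in G_0$ and $\mathrm{wt}(u)=0$,
so $-\mathrm{wt}(z)=\mathrm{wt}(u_2u_1)\le h$.

\emph{Extracting $(ab)^*$.} Fix a word $fxg\in G_0$ with $\mathrm{wt}(x)=h$.
Then $\mathrm{wt}(gf)=-h$. As in Example~\ref{ex:dyck} we restrict attention to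
steps of maximal size: put $\rho(a)=x$, $\rho(b)=gf$ and
\[
G=\{z\in\{a,b\}^*: f\,\rho(z)\,xg\in G_0\}
=\rho^{-1}\bigl(f^{-1}G_0(xg)^{-1}\bigr)\in W(\{a,b\}^*).
\]
We claim that $G=(ab)^*$. First, $f(xgf)^nxg=(fxg)^{n+1}\in G_0$, so
$(ab)^n\in G$ for all $n\ge0$. Conversely, let $z\in G$ and
$u=f\rho(z)xg\in G_0$.
\begin{itemize}
\item Since $\mathrm{wt}(u)=0=\mathrm{wt}(fxg)$, we have
$0=\mathrm{wt}(\rho(z))=h\,\mathrm{wt}(z)$, so $\mathrm{wt}(z)=0$.
\item The word $\rho(za)=\rho(z)x$ is a factor of $u$. If $za$ had a factor
$aa$, then $xx$, of weight $2h>h$, would be a factor of $u$, contrary to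
\eqref{eq:bound}. If $z$ had a factor $bb$, then $gfgf$, of weight $-2h<-h$,
would be a factor of $u$, again contrary to \eqref{eq:bound}.
\end{itemize}
So the letters of $z$ alternate and $z$ does not end with $a$. This means
$z\in(ab)^*\cup b(ab)^*$, and $\mathrm{wt}(z)=0$ leaves $z\in(ab)^*$.

Thus $(ab)^*\in W(\{a,b\}^*)$, contrary to the definition of $W$. Hence $v^+$
exists.

\emph{Existence of $v^-$.} The hypothesis is symmetric in $s$ and $t$. By the
part already proved, applied to the pair $(t,s)$, there is $v$ with
$v(t,s)\le ts$ and $|v|_b>|v|_a$. Put $v^-=a\bar vb$. Then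
$v^-(s,t)=s\,v(t,s)\,t\le s\,ts\,t=st$ and
$|v^-|_a=1+|v|_b>1+|v|_a=|v^-|_b$.
\end{proof}

\section{Pumping one letter and fixing all others}\label{sec:pump}

We use Ramsey's theorem in the following form: for given numbers of colors $q$
and size $k$ there is $N\ge1$ such that, however the two-element subsets of
$\{0,\dots,N\}$ are colored with $q$ colors, some $k$-element subset of
$\{0,\dots,N\}$ has all its pairs of the same color.

\begin{lemma}\label{lem:pump}
Let $L\in W(A^*)$ have syntactic morphism $\varphi:A^*\to M$. There are
$N,p\ge1$ such that for every $c\in A$ and every $w\in A^*$ with $|w|_c\ge N$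
there are $w^+,w^-\in A^*$ with
\[
\varphi(w^\pm)\le\varphi(w),\qquad
\pi_{A\setminus\{c\}}(w^\pm)=\pi_{A\setminus\{c\}}(w),\qquad
|w^\pm|_c=|w|_c\pm p .
\]
\end{lemma}

\begin{proof}
\emph{The constants.} For each of the finitely many pairs $(s,t)\in M\times M$
with $st$ and $ts$ idempotent, take $v^+$ and $v^-$ from
Lemma~\ref{lem:weight}. Let $p\ge1$ be a common multiple of all the positive
numbers $\bigl||v^\pm|_b-|v^\pm|_a\bigr|$. If $v(s,t)\le st$, then
$v(s,t)^k\le(st)^k=st$ for $k\ge1$; so we may replace each $v^\pm$ by a
suitable power and assume that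
\[
|v^+|_b-|v^+|_a=p,\qquad |v^-|_b-|v^-|_a=-p
\]
for all pairs. Let $m\ge2$ be at least the length of each of these words, and
let $N$ be the number from Ramsey's theorem for $|M|$ colors and size $m+1$.

\emph{A homogeneous block.} Let $n=|w|_c\ge N$ and
$w=z_0cz_1c\cdots cz_n$, where $c$ does not occur in the $z_i$. For
$0\le i<j\le N$ put $Y_{ij}=z_icz_{i+1}c\cdots cz_{j-1}$. Then
\[
Y_{ij}\,c\,Y_{jk}=Y_{ik}\qquad(i<j<k).
\]
Color the pair $\{i,j\}$, $i<j$, by $\varphi(Y_{ij})$. We obtain indices
$i_0<i_1<\dots<i_m$ such that all $\varphi(Y_{i_ki_l})$ with $k<l$ are equal to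
one element $r\in M$. Put $y_k=Y_{i_{k-1}i_k}$. Since $i_m\le N\le n$, each
$y_k$ is followed in $w$ by a letter $c$, and
\[
w=w_0\,(y_1c)(y_2c)\cdots(y_mc)\,w',\qquad \varphi(y_k)=r\quad(1\le k\le m).
\]
Let $\gamma=\varphi(c)$. Since $m\ge2$, we have
$Y_{i_0i_1}\,c\,Y_{i_1i_2}=Y_{i_0i_2}$, and so $r\gamma r=r$. Hence $r\gamma$
and $\gamma r$ are idempotent, and Lemma~\ref{lem:weight} applies to the pair
$(s,t)=(r,\gamma)$.

\emph{The replacement.} Let $v$ be $v^+$ or $v^-$ for this pair, put
$j=m-|v|_a\ge0$, and consider the word
\[
v\,(ab)^{j}\in\{a,b\}^* .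
\]
It has $|v|_a+j=m$ letters $a$ and $|v|_b+j=m+|v|_b-|v|_a=m\pm p$ letters $b$.
Replace its $k$-th letter $a$ by $y_k$, for $k=1,\dots,m$, and each letter $b$
by $c$. Let $\omega$ be the resulting word and put
$w^\pm=w_0\,\omega\,w'$. Then
\[
\varphi(\omega)=v(r,\gamma)(r\gamma)^j\le(r\gamma)^{j+1}=r\gamma
=(r\gamma)^m=\varphi(y_1c\cdots y_mc),
\]
hence $\varphi(w^\pm)\le\varphi(w)$. The words $y_1,\dots,y_m$ occur in $\omega$
once each and in the same order as in $w$, so erasing the letter $c$ from
$w^\pm$ and from $w$ gives the same word. The number of letters $c$ in the block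
that are not inside some $y_k$ has changed from $m$ to $m\pm p$, so
$|w^\pm|_c=|w|_c\pm p$.
\end{proof}

\section{One clique and isolated vertices}\label{sec:A}

For $N,p\ge1$ let $\theta(k)=k$ if $0\le k<N$; if $k\ge N$, let $\theta(k)$ be
the element of $\{N,\dots,N+p-1\}$ congruent to $k$ modulo $p$. For a set $C$
of letters and $c\in C$ let $\epsilon_c\in\mathbb N^C$ be the unit vector at
$c$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Each $u\in A^*$ is $\sim_I$-equivalent to
$\pi_B(u)\prod_{c\in C}c^{|u|_c}$, since the letters of $C$ commute with all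
other letters. The word $\pi_B(u)$ and the numbers $|u|_c$, $c\in C$, are
$\sim_I$-invariant, since no two letters of $B$ commute. So $u\sim_Iv$ if and
only if $\pi_B(u)=\pi_B(v)$ and $|u|_c=|v|_c$ for all $c\in C$. For
$n\in\mathbb N^C$ let
\[
K_n=\pi_B\bigl(\{w\in L: |w|_c=n_c\text{ for all }c\in C\}\bigr),
\]
a regular language. Then $w\in[L]_I$ if and only if $\pi_B(w)\in K_n$ for
$n=(|w|_c)_{c\in C}$.

Take $N,p$ from Lemma~\ref{lem:pump}. If $c\in C$ and $n_c\ge N$, then
\[
K_n=K_{n+p\epsilon_c}.
\]
To see this, let $w\in L$ satisfy $|w|_{c'}=n_{c'}$ for all $c'\in C$, and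
apply the lemma to $w$ and $c$. Then $w^+\in L$, since
$\varphi(w^+)\le\varphi(w)$; passing from $w$ to $w^+$ increases the number of
$c$'s by $p$ and changes neither $\pi_B(w)$ nor the numbers of the other
letters of $C$. This proves $K_n\subseteq K_{n+p\epsilon_c}$. In the same way
$w^-$, for words $w\in L$ with $|w|_c=n_c+p\ge N$ and $|w|_{c'}=n_{c'}$ for
$c'\in C\setminus\{c\}$, proves the other inclusion.

Consequently $K_n$ does not change when each $n_c$ is replaced by
$\theta(n_c)$, and
\[
[L]_I=\bigcup_{n\in\{0,\dots,N+p-1\}^C}\Bigl(\pi_B^{-1}(K_n)\cap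
\bigcap_{c\in C}\{w\in A^*:\theta(|w|_c)=n_c\}\Bigr).
\]
This is a finite Boolean combination of regular languages.
\end{proof}

\section{Sufficiency of condition (2)}\label{sec:suff}

\subsection{Recognizable trace languages}

Let $\psi:A^*\to\mathbb T=A^*/{\sim_I}$ be the quotient map; the elements of
$\mathbb T$ are called traces. A set $T\subseteq\mathbb T$ is
\emph{recognizable} if $\psi^{-1}(T)$ is a regular language. Since
$[L]_I=\psi^{-1}(\psi(L))$,
\[
[L]_I\text{ is regular if and only if }\psi(L)\text{ is recognizable.}
\]
Recognizable sets are closed under Boolean operations, and finite sets of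
traces are recognizable. The alphabet of a trace is the alphabet of any word
representing it. A trace is \emph{connected} if its alphabet induces a
connected subgraph of $(A,D)$. We use two theorems, for which we refer to the
chapter by Ochma\'nski in \cite{BookOfTraces}.
\begin{itemize}
\item[(F1)] (Cori--Perrin 1985) A product of two recognizable subsets of
$\mathbb T$ is recognizable.
\item[(F2)] (Ochma\'nski 1985; M\'etivier) If $T\subseteq\mathbb T$ is
recognizable and all its elements are connected, then $T^*$ is recognizable.
\end{itemize}
Connectedness cannot be dropped in (F2): if $(a,c)\in I$ and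
$T=\{\psi(ac)\}$, then $\psi^{-1}(T^*)$ is the set of words over $\{a,c\}$ with
as many $a$'s as $c$'s.

\subsection{Induction on the alphabet}

Assume condition (2) and let $L\in W(A^*)$ have syntactic morphism
$\varphi:A^*\to M$. Even if $(A,D)$ is connected, a factor of a word may have a
disconnected alphabet. We therefore sort words by their alphabets and values:
for $Z\subseteq A$ and $m\in M$ let
\[
T_Z(m)=\{\psi(w):\mathrm{alph}(w)=Z,\ \varphi(w)\le m\}.
\]

\begin{proposition}\label{prop:TZ}
Every $T_Z(m)$ is recognizable.
\end{proposition}

This gives $(2)\Rightarrow(1)$, because $L$ is closed under going down in the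
order, and so
\[
\psi(L)=\bigcup_{Z\subseteq A,\ m\in\varphi(L)}T_Z(m).
\]

\begin{proof}[Proof of Proposition~\ref{prop:TZ}]
We use induction on $|Z|$. For $Z=\emptyset$ we have $T_Z(m)\subseteq\{1\}$.
Let $Z\neq\emptyset$. If $Z$ is connected we cut words into pieces with full
alphabet $Z$, so that (F2) may be used; in this step neither condition (2) nor
membership in $W$ plays a role. If $Z$ is disconnected, condition (2) provides
isolated letters, and we pump them.

\emph{Case 1: $Z$ induces a connected subgraph of $(A,D)$.} Let
$\Gamma=M\times Z$, regarded as a finite alphabet, and for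
$(n,z)\in\Gamma$ let
\[
X_{(n,z)}=T_{Z\setminus\{z\}}(n)\,\psi(z).
\]
This set is recognizable by induction and (F1), and all its elements have
alphabet exactly $Z$. For $R\subseteq\Gamma^*$ let
\[
X(R)=\bigcup_{g_1\cdots g_k\in R}X_{g_1}\cdots X_{g_k},
\]
where the empty word contributes the trace $1$. \emph{If $R$ is regular, then
$X(R)$ is recognizable.} We show this by induction on a regular expression for
$R$. It holds for $\emptyset$, $\{1\}$ and single letters. Since
$X(R\cup R')=X(R)\cup X(R')$ and $X(RR')=X(R)X(R')$, union and product are
settled, the latter by (F1). For the star,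
\[
X(R^*)=X(R)^*=\bigl(X(R)\setminus\{1\}\bigr)^* .
\]
The set $X(R)\setminus\{1\}$ is recognizable, and its elements are products of
one or more traces of alphabet $Z$. So they have alphabet $Z$ and are
connected, and (F2) applies.

Let $\eta:\Gamma^*\to M$ be the morphism with $\eta(n,z)=n\varphi(z)$. For
$n'\in M$ the language
$R_{n'}=\{g\in\Gamma^*: g\neq1,\ \eta(g)n'\le m\}$ is regular. We claim
\[
T_Z(m)=\bigcup_{n'\in M,\ Y\subsetneq Z}X(R_{n'})\,T_Y(n').
\]
By induction and (F1) this shows that $T_Z(m)$ is recognizable.

``$\supseteq$'': An element of the right side is represented by a word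
$w_1z_1\cdots w_kz_kr$ with $k\ge1$,
$\mathrm{alph}(w_i)=Z\setminus\{z_i\}$, $\varphi(w_i)\le n_i$,
$\mathrm{alph}(r)=Y\subseteq Z$, $\varphi(r)\le n'$ and
$n_1\varphi(z_1)\cdots n_k\varphi(z_k)\,n'\le m$. Its alphabet is $Z$, since
$k\ge1$, and its value is at most $m$.

``$\subseteq$'': Let $\mathrm{alph}(w)=Z$ and $\varphi(w)\le m$. Split off from
$w$ the shortest prefix with alphabet $Z$, and repeat this with the remaining
word as long as its alphabet is $Z$. The last letter of a shortest prefix with
alphabet $Z$ does not occur earlier in that prefix. So we get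
$w=w_1z_1\cdots w_kz_kr$ with $k\ge1$,
$\mathrm{alph}(w_i)=Z\setminus\{z_i\}$ and $\mathrm{alph}(r)\subsetneq Z$. Take
$n_i=\varphi(w_i)$, $n'=\varphi(r)$ and $Y=\mathrm{alph}(r)$.

\emph{Case 2: $Z$ induces a disconnected subgraph of $(A,D)$.} Two components
with at least two vertices would contain edges $\{a,b\}$ and $\{c,d\}$ of
$(A,D)$ with no edges between them, contrary to condition (2). So at most one
component has more than one vertex, and the set $C$ of isolated vertices of the
subgraph induced on $Z$ is nonempty. Let $X=Z\setminus C\subsetneq Z$. The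
letters of $C$ commute with all other letters of $Z$, so
\[
\psi(w)=\psi(\pi_X(w))\prod_{c\in C}\psi(c)^{|w|_c}\qquad(w\in Z^*).
\]
For $n\in\mathbb N^C$ with all $n_c\ge1$ let
\[
K_n=\{\pi_X(w):\mathrm{alph}(w)=Z,\ \varphi(w)\le m,\ |w|_c=n_c
\text{ for all }c\in C\}.
\]
Then $T_Z(m)$ is the union of the sets
$\psi(K_n)\prod_{c\in C}\psi(c)^{n_c}$ over all these $n$. To make the union
finite, let $N,p\ge1$ be as in Lemma~\ref{lem:pump}. As in the proof of
Theorem~\ref{thm:A}, $K_n=K_{n+p\epsilon_c}$ whenever $c\in C$ and $n_c\ge N$:
we have $\varphi(w^\pm)\le\varphi(w)\le m$, and the alphabet of $w^\pm$ is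
still $Z$ because the number of $c$'s stays at least $N\ge1$ and the other
letters are untouched. With $\theta$ as in Section~\ref{sec:A} we get
\[
T_Z(m)=\bigcup_{n\in\{1,\dots,N+p-1\}^C}\psi(K_n)\cdot
\prod_{c\in C}\{\psi(c)^k:k\ge1,\ \theta(k)=n_c\}.
\]
The sets $\{\psi(c)^k:k\ge1,\ \theta(k)=n_c\}$ are recognizable, since their
inverse images under $\psi$ are regular subsets of $c^*$. By (F1) it remains to
see that each $\psi(K_n)$ is recognizable.

Here $n$ is fixed, so the words $w$ in the definition of $K_n$ contain a fixed
number $k=\sum_{c\in C}n_c$ of letters from $C$. Write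
$w=u_0c_1u_1\cdots c_ku_k$ with $c_i\in C$ and $u_i\in X^*$; then
$\pi_X(w)=u_0u_1\cdots u_k$. It follows that $\psi(K_n)$ is the union of the
products
\[
T_{Y_0}(m_0)\,T_{Y_1}(m_1)\cdots T_{Y_k}(m_k)
\]
over all words $c_1\cdots c_k\in C^*$ with $n_c$ occurrences of each $c\in C$,
all $Y_0,\dots,Y_k\subseteq X$ with union $X$, and all $m_0,\dots,m_k\in M$ with
$m_0\varphi(c_1)m_1\cdots\varphi(c_k)m_k\le m$. Indeed, for $w$ as above take
$Y_i=\mathrm{alph}(u_i)$ and $m_i=\varphi(u_i)$; conversely, words $u_i$ with
$\mathrm{alph}(u_i)=Y_i$ and $\varphi(u_i)\le m_i$ give a word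
$u_0c_1u_1\cdots c_ku_k$ of alphabet $X\cup C=Z$ and value at most $m$. The
union is finite, and $Y_i\subseteq X\subsetneq Z$. So induction and (F1) show
that $\psi(K_n)$ is recognizable.
\end{proof}

\section{Necessity of condition (2)}\label{sec:nec}

Suppose that $a,b,c,d$ violate condition (2), and let $A_0=\{a,b,c,d\}$. On
$A_0$ the commutation gives the monoid $\{a,b\}^*\times\{c,d\}^*$. The language
$(acbd)^*$ synchronizes the two components, and its closure is not regular. But
it is not in $W$: its inverse image under $a\mapsto ac$, $b\mapsto bd$ is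
$(ab)^*$. The remedy is suggested by Proposition~\ref{prop:K}, where a
violation of the pattern $(ab)^*$ leads \emph{into} the language. Say that a
word $w\in A_0^*$ has a \emph{wrong projection} if
$\pi_{\{a,b\}}(w)\notin(ab)^*$ or $\pi_{\{c,d\}}(w)\notin(cd)^*$. We add to
$(acbd)^*$ all words with a wrong projection:
\[
L_0=\{w\in A_0^*:\ w\in(acbd)^*\ \text{ or }\ \pi_{\{a,b\}}(w)\notin(ab)^*\
\text{ or }\ \pi_{\{c,d\}}(w)\notin(cd)^*\}.
\]
This is a regular language, and a word without a wrong projection belongs to
$L_0$ only if it belongs to $(acbd)^*$.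

\begin{proposition}\label{prop:L0}
$L_0\in W(A_0^*)$.
\end{proposition}

The order of the letters in $acbd$ matters. With $(abcd)^*$ in place of
$(acbd)^*$ the proposition would be false, since the inverse image of the
language under $x\mapsto ab$, $y\mapsto cd$ would be $(xy)^*$. To express the
useful property of $acbd$, call a word over $A_0$ \emph{balanced} if it has as
many $a$'s as $b$'s and as many $c$'s as $d$'s. Then
\begin{equation}\label{eq:four}
\text{a balanced factor of a word of }(acbd)^*\text{ has length divisible by }4.
\end{equation}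
Indeed, a factor whose length is a multiple of $4$ is balanced. If a balanced
factor had another length, then removing its longest prefix of length divisible
by $4$ would leave a balanced word of one, two or three cyclically consecutive
letters of $acbd$. A single letter is unbalanced. Two such letters are one from
$\{a,b\}$ and one from $\{c,d\}$, and three such letters contain exactly one
letter from one of these sets; so they are unbalanced as well.

\begin{proof}[Proof of Proposition~\ref{prop:L0}]
Let $\lambda_1(w)\in U$ be the class of $\pi_{\{a,b\}}(w)$, let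
$\lambda_2(w)\in U$ be the class of the word obtained from
$\pi_{\{c,d\}}(w)$ by renaming $c,d$ to $a,b$, and let
$\lambda=(\lambda_1,\lambda_2)$. Whether a word has a wrong projection
depends only on its image under the morphism $\lambda$. We write $\preceq$ for
$\preceq_{L_0}$ and note two facts.
\begin{itemize}
\item[($\alpha$)] If $\lambda_1(u)=0$ or $\lambda_2(u)=0$, then $u\preceq v$ for
all $v$. For every word with the factor $u$ has a wrong projection, hence lies
in $L_0$.
\item[($\beta$)] If $\lambda(u)=\lambda(v)$ and $v$ is not a factor of a word of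
$(acbd)^*$, then $u\preceq v$. For if $v_1vv_2\in L_0$, then $v_1vv_2$ has a
wrong projection, and so has $v_1uv_2$.
\end{itemize}

Let $\sigma:\{x,y\}^*\to A_0^*$ be a morphism. By Lemma~\ref{lem:test} we have
to show that $\sigma(Q)\preceq\sigma(P)$. If $\lambda_i(\sigma(Q))=0$ for some
$i$, this is ($\alpha$). Otherwise Lemma~\ref{lem:U} applies to both morphisms
$\lambda_i\circ\sigma$. It yields nonzero idempotents
$e_i=\lambda_i(\sigma(P))$ of $U$ with
\[
\lambda_i(\sigma(Q))=e_i,\qquad
\lambda_i(\sigma(x)),\ \lambda_i(\sigma(y))\in\{1,e_i\}\qquad(i=1,2).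
\]
In particular $\lambda(\sigma(Q))=\lambda(\sigma(P))$. If $\sigma(P)$ is not a
factor of a word of $(acbd)^*$, we are done by ($\beta$).

Now let $\sigma(P)=uvuv$, with $u=\sigma(x)$ and $v=\sigma(y)$, be a factor of a
word of $(acbd)^*$. If $uv=1$, then $\sigma(Q)=1=\sigma(P)$. Let $uv\neq1$. The
classes of the idempotents $1,ab,ba$ of $U$ contain only words with as many
$a$'s as $b$'s. So $u$ and $v$ are balanced, and by \eqref{eq:four} their
lengths are divisible by $4$. Let $q$ be the word formed by the first four
letters of $uvuv$; it is a cyclic rotation of $acbd$, and $uvuv$ is a power of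
$q$. Hence $u=q^k$ and $v=q^l$ with $k+l\ge1$, and
\[
\sigma(P)=q^{2(k+l)},\qquad \sigma(Q)=q^{4(k+l)+k}.
\]
Both exponents are at least $1$. It remains to show that $q^j\preceq q^i$ for
all $i,j\ge1$. Let $v_1q^iv_2\in L_0$.

Suppose first that $v_1q^iv_2\in(acbd)^*$. Write $acbd=q_1q_2$ and $q=q_2q_1$
with $|q_1|<4$. Since $i\ge1$ and the four letters of $acbd$ are distinct, the
first letter of $q$ determines the length of $v_1$ modulo $4$, so
$v_1=(acbd)^hq_1$ for some $h\ge0$. From $q_1q^i=(acbd)^iq_1$ we get
$v_1q^iv_2=(acbd)^{h+i}q_1v_2$, hence $q_1v_2\in(acbd)^*$, and therefore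
$v_1q^jv_2=(acbd)^{h+j}q_1v_2\in(acbd)^*$.

Suppose now that $v_1q^iv_2$ has a wrong projection. The projections of $q$ are
$ab$ or $ba$ and $cd$ or $dc$, so $\lambda_1(q)$ and $\lambda_2(q)$ are
idempotent and $\lambda(q^i)=\lambda(q^j)$. Hence $v_1q^jv_2$ has a wrong
projection too. In both cases $v_1q^jv_2\in L_0$.
\end{proof}

\begin{proof}[Proof of $(1)\Rightarrow(2)$ in Theorem~\ref{thm:B}]
Let $a,b,c,d$ violate (2) and put $L=\pi_{A_0}^{-1}(L_0)$. By
Proposition~\ref{prop:L0}, $L\in W(A^*)$. Suppose that
$(ab)^n(cd)^k\sim_Iv\in L$. Then $v\in A_0^*$, so $v\in L_0$. Since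
$(a,b),(c,d)\in D$, the projections to $\{a,b\}$ and to $\{c,d\}$ are
$\sim_I$-invariant, whence $\pi_{\{a,b\}}(v)=(ab)^n$ and
$\pi_{\{c,d\}}(v)=(cd)^k$. So $v$ has no wrong projection, hence
$v\in(acbd)^*$ and $n=k$. Conversely $(ab)^n(cd)^n\sim_I(acbd)^n\in L$, because
$a$ and $b$ commute with $c$ and $d$. Therefore
\[
[L]_I\cap(ab)^*(cd)^*=\{(ab)^n(cd)^n:n\ge0\},
\]
which is not regular. So $[L]_I$ is not regular, and (1) fails.
\end{proof}

Together with Section~\ref{sec:suff} this proves Theorem~\ref{thm:B}.

\section{Optimality of \texorpdfstring{$W$}{W}}\label{sec:opt}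

\begin{proof}[Proof of Corollary~\ref{cor:C}]
If $\mathcal V\subseteq W$, then $[L]_I$ is regular for all
$L\in\mathcal V(A^*)$ by Theorem~\ref{thm:B}. If
$\mathcal V\not\subseteq W$, then $\mathcal V$ contains $(ab)^*$ by maximality
of $W$. Since $I\neq\emptyset$, we may name the letters so that $(a,b)\in I$.
Then
$L=\pi_{\{a,b\}}^{-1}((ab)^*)\in\mathcal V(A^*)$. If $a^nb^k\sim_Iv\in L$, then
$v\in\{a,b\}^*$, so $v\in(ab)^*$ and $n=k$; conversely
$a^nb^n\sim_I(ab)^n\in L$. Hence
$[L]_I\cap a^*b^*=\{a^nb^n:n\ge0\}$, and $[L]_I$ is not regular.
\end{proof}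

\begin{thebibliography}{9}

\bibitem{RLPC}
\emph{Regular Languages and Partial Commutations},
\url{https://riunet.upv.es/bitstream/handle/10251/38514/PartialCommutationsRed.pdf?isAllowed=y&sequence=10}.

\bibitem{BookOfTraces}
Diekert and Rozenberg (eds.), \emph{The Book of Traces}, 1995; chapter by
Ochma\'nski on recognizable trace languages.

\end{thebibliography}

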